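# Coloring the square of a 5-connected planar graph with $\Delta+196$ colors

## 1. Test sets, heavy vertices, and vertices that see at most one of them

Graphs are finite and simple. Take a graph $G=(V,E)$ with maximum degree $\Delta$, a nonempty set $S\subseteq V$ (the *test set*), and an integer threshold $L$, to be chosen later. For every vertex $v\in V$, inside or outside $S$, put
$$d(v)=|N_G(v)\cap S| .$$
Call $v$ *heavy* if $d(v)>L$, and split as follows:

* $B=\{v\in V: d(v)>L\}$, the heavy vertices, with $b=|B|$;
* $S_2=\{s\in S\setminus B: s\text{ has at least two neighbors in }B\}$;
* $T=S\setminus (B\cup S_2)$, so a vertex of $T$ is in $S$, is not heavy, and has at most one heavy neighbor.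

Heavy vertices may lie outside $S$, and $d$ counts only neighbors in $S$.

**Example 1.** Let $G$ be the star with $m>L$ leaves and let $S$ be the set of leaves. Then $B$ consists of the center, $S_2=\emptyset$ and $T=S$.

**Example 2.** Subdivide each edge of $K_4$ once (replace it by a path of length two), attach $\ell$ leaves to each of the four original vertices, and let $S$ be everything except these four *hubs*. Let $\ell\ge 3$ and $\ell+3>L\ge 0$. Each hub has $d=\ell+3=\Delta$, so $B$ is the set of hubs. The six subdivision vertices form $S_2$ and the $4\ell$ leaves form $T$. Count the other vertices of $S$ within distance two: a leaf has $\ell+2=\Delta-1$ of them, while a subdivision vertex has $2(\ell+2)=2\Delta-2$.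

**Example 3 (the fat triangle).** Take three hubs $x,y,z$ and, for each pair of hubs, $m$ vertices adjacent to exactly those two. Let $S$ be the set of the $3m$ non-hubs. A hub has $d=2m=\Delta$. If $2m>L$, then $S_2=S$ and $T=\emptyset$. Any two vertices of $S$ have a common hub, so all $3m=\frac32\Delta$ of them are pairwise at distance two.

The splitting serves to find, in an arbitrary test set $S$, a vertex $s$ with few other vertices of $S$ within distance two, "few" meaning $\Delta$ plus a constant. If $s\in T$, then $s$ sees at most $\Delta$ vertices of $S$ through its one heavy neighbor $w$ (with $w$ included), because $|N[w]\setminus\{s\}|\le\Delta$. Everything else reaches $s$ through vertices that meet $S$ in at most $L$ vertices, and in a planar graph we shall bound that on average. The danger is that $T$ is empty or small, as in Example 3. There two hubs share many neighbors, and a bound on the number of common neighbors is exactly what will make $T$ large.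

## 2. Distance-two coloring, codegree, connectivity, and the four theorems

**Definition (square).** $G^2$ has the vertex set of $G$, and two distinct vertices are adjacent in $G^2$ if their distance in $G$ is at most $2$. So $\chi(G^2)$ is the least number of colors in a coloring in which any two vertices at distance at most $2$ get distinct colors.

A vertex of degree $\Delta$ and its neighbors form a clique in $G^2$, so $\chi(G^2)\ge\Delta+1$. Stars attain this. For the 5-cycle, $C_5^2=K_5$, so $\chi=5=\Delta+3$.

The icosahedron is another case one can do by hand. Take a 5-cycle $x_1\dots x_5$ and a 5-cycle $q_1\dots q_5$, join $q_i$ to $x_i$ and $x_{i+1}$ (indices mod 5), add $o$ adjacent to all $q_i$ and $o'$ adjacent to all $x_i$. The graph is 5-regular with 12 vertices. The only vertex at distance $3$ from $o$ is $o'$. From $q_i$ one reaches $o,q_{i\pm1},x_i,x_{i+1}$ in one step and $q_{i\pm2},x_{i-1},x_{i+2},o'$ in two, so only $x_{i+3}$ is at distance 3. Hence every vertex is at distance $3$ from exactly one other vertex, $G^2$ is $K_{12}$ minus a perfect matching, and $\chi(G^2)=6=\Delta+1$. (Section 7 checks that this graph is 5-connected.)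

The fat triangle is planar and needs at least $\frac32\Delta$ colors. Does a structural condition rule out such behavior? The text "Graph Colouring via the Discharging Method" is the source of the following question. Two facts are given with it.

* For every positive integer $k$ there is a planar graph $G$ with minimum degree $5$, $\Delta=4k+2$ and $\chi(G^2)\ge 6k+3=\frac32\Delta$. So high minimum degree alone does not give $\chi(G^2)\le\Delta+O(1)$.
* There are 3-connected planar graphs with arbitrarily large $\Delta$ and $\chi(G^2)=\frac32\Delta+1$. So 3-connectivity alone does not either.

The question asks whether high connectivity suffices: do there exist $k\in\{4,5\}$ and an absolute constant $C$ such that every $k$-connected planar graph satisfies $\chi(G^2)\le\Delta+C$?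

**Definition (connectivity).** A graph is $k$-connected if it has at least $k+1$ vertices and stays connected after deleting any fewer than $k$ vertices.

**Definition (codegree).** The codegree of two distinct vertices is the number of their common neighbors. In a tree all codegrees are at most $1$. In the fat triangle two hubs have codegree $m$.

**Definition (degeneracy).** $G^2$ is *$D$-degenerate* if every nonempty $S\subseteq V(G)$ contains a vertex with at most $D$ $G^2$-neighbors in $S$. For the star with $m$ leaves, $G^2=K_{m+1}$ is $m$-degenerate and not $(m-1)$-degenerate.

If $G^2$ is $D$-degenerate with $D$ an integer, choose $s$ as in the definition for $S=V$, put it last, delete it from $S$, and repeat. In the resulting order each vertex has at most $D$ $G^2$-neighbors before it. Coloring greedily in this order shows $\chi(G^2)\le D+1$, and the same works from arbitrary lists of size $D+1$.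

Three textbook facts on planar graphs will be used.

* A simple planar graph on $m\ge1$ vertices has at most $3m$ edges.
* A bipartite simple planar graph on $m\ge 1$ vertices has at most $2m$ edges.
* If some graph obtained from $H$ by subdividing edges is a subgraph of a planar graph, then $H$ is planar (draw each edge of $H$ along its path).

Write $e(H)$ for the number of edges of $H$, $G[K]$ for the subgraph induced by $K$, and $e(X,Y)$ for the number of edges between disjoint sets $X,Y$.

**Theorem 1.** (a) Every 5-connected planar graph satisfies $\chi(G^2)\le\Delta+196$. (b) For every $\Delta\ge6$ there is a 4-connected planar graph with maximum degree $\Delta$ and $\chi(G^2)\ge\lfloor3\Delta/2\rfloor$.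

So the answer is yes for $k=5$. For $k=4$ it is no, since $\lfloor3\Delta/2\rfloor-\Delta\to\infty$.

**Theorem 2.** Let $\mu\ge1$ be an integer and $G$ a planar graph in which any two distinct vertices have codegree at most $\mu$. Then $G^2$ is $(\Delta+40\mu+115)$-degenerate. Hence $\chi(G^2)\le\Delta+40\mu+116$, and likewise for list coloring. The linear order in $\mu$ is best possible: for every $\mu\ge3$ there is such a graph (even 4-connected) with $\chi(G^2)\ge\Delta+\mu$.

**Theorem 3.** (a) There is a 5-connected planar graph with $\Delta=6$ and $\chi(G^2)\ge9=\Delta+3$. (b) For every $\Delta\ge10$ there is a 5-connected planar graph with maximum degree $\Delta$ and $\chi(G^2)\ge\Delta+2$.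

**Theorem 4.** Let $c\ge1$ be real and $\mu\ge1$ an integer. Let $G$ have all codegrees at most $\mu$, and suppose $e(H)\le c|V(H)|$ for every graph $H$ such that some graph obtained from $H$ by subdividing each edge at most once is a subgraph of $G$. With $L=\lceil\mu c^2+\mu c+3c\rceil$, the graph $G^2$ is $(\Delta+2c(L^2+2L+4))$-degenerate. In particular $\chi(G^2)\le\Delta+O(1)$ for $K_{2,t}$-subgraph-free graphs in any proper minor-closed class (for example, graphs on a fixed surface).

The least constant $C$ valid for all 5-connected planar graphs therefore satisfies $3\le C\le196$, and $\Delta+2$ colors are needed for some graph at every $\Delta\ge10$. The exact value of $C$ is not determined here.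

## 3. Two natural attempts that lose the leading coefficient

**Deleting a vertex of small degree.** A planar graph has a vertex $v$ of degree at most $5$. One would like to color $(G-v)^2$ by induction and then color $v$. This breaks in two places.

First, $(G-v)^2$ can have fewer edges than $G^2$ restricted to $V\setminus\{v\}$: two neighbors of $v$ may be joined only through $v$. Deleting the center of a star destroys every adjacency. This is why we leave $G$ intact and shrink only the test set $S$. Vertices outside $S$ remain available as common neighbors.

Second, small degree does not mean few $G^2$-neighbors. If $s$ has two neighbors $h,h'$ of degree $\Delta$ and codegree at most $\mu$, then $|(N(h)\cup N(h'))\setminus\{s\}|\ge2\Delta-\mu-1$. The subdivision vertices of Example 2 have degree $2$, the smallest degree apart from the leaves, and about $2\Delta$ $G^2$-neighbors. We need a vertex with at most one heavy neighbor.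

**Counting all pairs.** Let $S=V$ and $n=|V|$. The number of ordered pairs of distinct vertices at distance at most $2$ is at most
$$\sum_v\deg v+\sum_v\deg v(\deg v-1)=\sum_v(\deg v)^2\le\Delta\cdot2e(G)\le6\Delta n,$$
so some vertex has at most $6\Delta$ $G^2$-neighbors. The factor $6$ enters at the inequality $(\deg v)^2\le\Delta\deg v$ followed by $\sum\deg v\le6n$: the count allows every vertex to have six neighbors of degree $\Delta$.

The repair is to charge heavy neighbors and light neighbors differently. We average only over $T$, pay for the heavy neighbor individually (at most $\Delta$), and use the sum of squares only for vertices with $d\le L$. There it costs a constant. For $S\ne V$ one more problem appears: many vertices outside $S$ may have $d(v)=2$, and their number need not be bounded in terms of $|S|$. Each such vertex produces only one pair, so we shall count pairs instead of vertices.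

## 4. Three hubs: 4-connected planar graphs with $\chi(G^2)\ge\lfloor3\Delta/2\rfloor$

To see that codegree is the real obstacle, we make the fat triangle 4-connected. Let $p,q,r\ge3$. Take disjoint paths
$$A=a_1\dots a_p,\qquad B=b_1\dots b_q,\qquad C=c_1\dots c_r$$
(here $B$ is a path, not the set of heavy vertices) and add the triangles $a_1b_1c_1$ and $a_pb_qc_r$. Draw one triangle inside the other, with the three paths joining them. Besides the two triangular faces there are three faces, bounded by cycles $L_x,L_y,L_z$ with vertex sets $B\cup C$, $A\cup C$, $A\cup B$ respectively. Put a new vertex $x$, $y$, $z$ into each of these faces and join it to all vertices of the boundary cycle. Call the resulting planar graph $H(p,q,r)$.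

**Step 1: 4-connectivity.** This step shows that deleting a set $X$ with $|X|\le3$ leaves a connected graph. For $h\in\{x,y,z\}$ let $W_h$ be the wheel with hub $h$ and rim $L_h$, of length at least $6$. These wheels cover all vertices, $W_x\cap W_y\supseteq C$, $W_x\cap W_z\supseteq B$ and $W_y\cap W_z\supseteq A$.

A wheel minus at most two vertices is connected. If the hub survives, it is adjacent to every other survivor. Otherwise at most one rim vertex is missing, and a cycle minus at most one vertex is connected.

*$X$ contains a hub.* By symmetry let $x\in X$. At most two other vertices are in $X$, so $W_y-X$ and $W_z-X$ are connected. Since $|A|\ge3$, they share a vertex of $A\setminus X$. Together they contain every surviving vertex, because $W_y\cup W_z$ covers everything except $x$. So $H-X$ is connected.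

*$X$ contains no hub.* Each $W_h-X$ is connected through its hub. The sets $A,B,C$ are disjoint and have at least three elements each, so at most one of them is contained in $X$. Hence at least two of the three pairs of wheels still share a vertex. This links all three connected pieces, and $H-X$ is connected.

**Step 2: degrees and colors.** This step reads off $\Delta$ and a large clique. We have $\deg x=q+r$, $\deg y=p+r$, $\deg z=p+q$, all at least $6$. An interior path vertex has two path neighbors and two hubs, degree $4$. An end vertex of a path has one path neighbor, two triangle neighbors and two hubs, degree $5$. Any two vertices of $A\cup B\cup C$ lie on a common rim, so they have a common neighbor among the hubs. Hence $\chi(H^2)\ge p+q+r$.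

For $(p,q,r)=(m,m,m)$ we get $\Delta=2m$ and $\chi\ge3m=\frac32\Delta$. For $(m,m,m+1)$ we get $\Delta=2m+1$ and $\chi\ge3m+1=\lfloor3\Delta/2\rfloor$. With $m\ge3$ this covers every $\Delta\ge6$ and proves Theorem 1(b). $\blacksquare$

**Step 3: codegrees in $H(m,m,m)$, $m\ge3$.** This step proves the sharpness statement of Theorem 2. We check that every codegree is at most $m$.

* Two hubs share exactly the $m$ vertices of one path.
* A hub and a vertex of its rim have exactly the two rim neighbors of that vertex in common: the only edges between two different paths are the triangle edges, so the rim has no chords.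
* A hub and a path vertex not on its rim, say $x$ and $a_i$, share the neighbors of $a_i$ in $B\cup C$. There are two if $i\in\{1,m\}$ and none otherwise.
* Two vertices of the same path have two common hubs. In $A\cup B\cup C$, the vertices $a_i,a_{i+2}$ share $a_{i+1}$. No other pair of vertices of $A$ shares a neighbor on $A$, and no two vertices of $A$ share a neighbor in $B\cup C$, since $a_1$ and $a_m$ meet different triangles. So the codegree is at most $3\le m$.
* Two vertices of different paths, say of $A$ and $B$, have one common hub, $z$. A common neighbor in $A\cup B\cup C$ requires at least one of the two to be a path end, since interior vertices have neighbors only on their own path and among the hubs. By symmetry take $a_1$, with neighbors $a_2,b_1,c_1$ there. It shares $c_1$ with $b_1$, only $b_1$ with $b_2$, and nothing with an interior $b_j$, $j\ge3$. It shares nothing with $b_m$, whose neighbors there are $b_{m-1},a_m,c_m$, because $m\ge3$. So the codegree is at most $2$.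

Thus all codegrees are at most $m$. With $\mu=m$ we have a 4-connected planar graph with $\chi(H^2)\ge3m=\Delta+\mu$, for every $\mu\ge3$. $\blacksquare$

*Remark.* For 4-connected graphs the factor $\frac32$ is asymptotically optimal: $\chi(G^2)\le(\frac32+o(1))\Delta$ for all planar graphs (Amini, Esperet, van den Heuvel, *A unified approach to distance-two colouring of graphs on surfaces*, Combinatorica 33 (2013)). This is not used anywhere below.

## 5. Five-connectivity forces codegree at most two

**Lemma 1.** In a 5-connected planar graph any two distinct vertices have at most two common neighbors.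

*Proof.* Suppose $u,v$ have three common neighbors $w_1,w_2,w_3$, and fix a plane embedding. The $K_{2,3}$ on these five vertices divides the plane into three faces $F_{12},F_{13},F_{23}$, where $F_{ij}$ is bounded by the 4-cycle $uw_ivw_j$. The third vertex $w_k$ does not lie in the closure of $F_{ij}$. If some vertex of $G$ lay in $F_{ij}$, every path from it to $w_k$ would meet the boundary cycle in a vertex, by planarity. So deleting the four vertices $u,w_i,v,w_j$ would separate it from $w_k$, contradicting 5-connectivity. Hence no vertex lies in any of the three faces and $G$ has exactly $5$ vertices. But a 5-connected graph has at least $6$. $\square$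

With Lemma 1, Theorem 2 for $\mu=2$ gives $\chi(G^2)\le\Delta+80+116=\Delta+196$. So Theorem 1(a) follows once Theorem 2 is proved.

## 6. A vertex with at most $\Delta+40\mu+115$ square-neighbors in any test set

We prove the upper bound in Theorem 2. Let $G$ be planar with all codegrees at most $\mu$, fix a nonempty $S\subseteq V$, let $n=|S|$, and use the sets of Section 1 with
$$L=15\mu+10 .$$

**Step 1: $T$ is most of $S$, namely $n\le\frac43|T|$.** This is where the codegree bound enters.

If $b=0$, then $T=S$. Let $b\ge1$. For each $s\in S_2$ choose two neighbors of $s$ in $B$. The chosen pairs are the edges of a simple graph on $B$. It is planar: pick one $s$ for each pair. These vertices are distinct and lie outside $B$, so a subdivision of the graph lies in $G$. Hence there are at most $3b$ distinct pairs. Each pair is chosen by at most $\mu$ vertices, since these are common neighbors of the pair. Therefore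
$$|S_2|\le3\mu b. \tag{1}$$
By the bipartite bound,
$$e(B,S_2)\le2(b+|S_2|)\le(6\mu+2)b .$$

Now count the pairs $(v,s)$ with $v\in B$, $s\in S$, $v\sim s$. Those with $s\in T$ number at most $|T|$. Those with $s\in S_2$ number $e(B,S_2)$. Those with $s\in S\cap B$ number at most $2e(G[B])\le6b$. So
$$(L+1)b\le\sum_{v\in B}d(v)\le|T|+e(B,S_2)+2e(G[B])\le|T|+(6\mu+8)b,$$
and $|T|\ge(L-6\mu-7)b=(9\mu+3)b$. With (1),
$$n\le|T|+|S_2|+b\le|T|+(3\mu+1)b\le\tfrac43|T| .$$
In particular $T\ne\emptyset$. The value of $L$ was chosen so that $9\mu+3=3(3\mu+1)$.

**Step 2: the $G^2$-degree inside $S$ of a vertex of $T$.** This step writes the degree as $\Delta$ plus a quantity $f(s)$ that involves only light vertices. Sort the vertices outside $S\cup B$ by $d$: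
$$Y=\{v\notin S\cup B:d(v)\ge3\},\qquad Z=\{v\notin S\cup B:d(v)=2\}.$$
Let $z(s)$ be the number of $s'\in S\setminus\{s\}$ that are not adjacent to $s$ in $G$ and have a common neighbor with $s$ in $Z$. Put
$$f(s)=\sum_{v\in N(s)\cap(S\setminus B)}d(v)+\sum_{v\in N(s)\cap Y}(d(v)-1)+z(s).$$

*Claim.* Every $s\in T$ has at most $\Delta+f(s)$ $G^2$-neighbors in $S$.

If $s$ has a neighbor $w$ in $B$, it is the only one. The vertices of $(N[w]\cap S)\setminus\{s\}$ number at most $\deg w\le\Delta$, and we charge them to $\Delta$. Let $s'\in S$ be any other $G^2$-neighbor of $s$. If $s'\sim s$, then $s'\notin B$, because $w\in N[w]$ has been charged. Otherwise $s$ and $s'$ have a common neighbor $v$, and $v\notin B$, since the only neighbor of $s$ in $B$ is $w$. The possibilities are these.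

* $s'\sim s$ with $s'\in S\setminus B$, or $v\in S\setminus B$. Each $v\in N(s)\cap(S\setminus B)$ accounts for itself and for at most $d(v)-1$ further vertices of $S$, as $s$ itself is counted in $d(v)$. In total this is the first sum.
* $v\in Y$. It accounts for at most $d(v)-1$ vertices other than $s$. This is the second sum.
* $v\in Z$ and $s'\not\sim s$. These $s'$ are counted by $z(s)$.
* $v\notin S\cup B$ with $d(v)\le1$. Impossible, since $v$ has the two neighbors $s,s'$ in $S$.

If $s'$ shares a $Z$-neighbor with $s$ but is adjacent to $s$, it is already covered: $s'\in S\setminus B$ is in the first sum, and $s'\in B$ means $s'=w$. This proves the claim.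

Now sum over $T$. Let $e_Z$ be the number of unordered non-adjacent pairs in $S$ with a common neighbor in $Z$. A vertex $v$ is a neighbor of at most $d(v)$ vertices of $T\subseteq S$, so
$$F:=\sum_{s\in T}f(s)\le\sum_{v\in S\setminus B}d(v)^2+\sum_{v\in Y}d(v)(d(v)-1)+2e_Z. \tag{2}$$

**Step 3: three linear inequalities from planarity.** They say that the quantities in (2) before squaring are $O(n)$, and that vertices with $d\ge9$ are rare.
$$\sum_{v\in S\setminus B}d(v)+2e_Z\le6n, \tag{3}$$
$$\sum_{v\in Y}(d(v)-2)\le2n, \tag{4}$$
$$\sum_{v\in K}(d(v)-8)\le2n,\qquad K=\{v\in(S\setminus B)\cup Y:d(v)\ge9\}. \tag{5}$$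

*Proof of (3).* Take the graph on $S$ with edge set $E(G[S])$ together with the $e_Z$ non-adjacent pairs. It is simple. Choose for each of these pairs a common neighbor in $Z$. Distinct pairs get distinct vertices, because a vertex of $Z$ has exactly two neighbors in $S$. So a subdivision of the graph lies in $G$, it is planar, and $e(G[S])+e_Z\le3n$. Since $\sum_{v\in S\setminus B}d(v)\le\sum_{v\in S}d(v)=2e(G[S])$, (3) follows.

*Proof of (4).* $Y$ and $S$ are disjoint, so $\sum_{v\in Y}d(v)=e(Y,S)\le2(|Y|+n)$.

*Proof of (5).* Put $K_S=K\cap S$ and $K_Y=K\cap Y$. Splitting the neighbors in $S$ into those outside and inside $K_S$,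
$$\sum_{v\in K}d(v)=e(K,S\setminus K_S)+2e(G[K_S])+e(K_Y,K_S).$$
The first term is at most $2(|K|+n-|K_S|)=2n+2|K_Y|$ by the bipartite bound. The other two terms together are at most $2e(G[K])\le6|K|$. The total is at most $2n+8|K|$.

**Step 4: from squares to linear terms.** This step bounds $F$ by a multiple of $n$. Write $x^+=\max(x,0)$. Vertices of $S\setminus B$ and of $Y$ are light, so $d\le L$ for them. We use two pointwise inequalities:
$$d^2\le8d+L(d-8)^+\quad(0\le d\le L),\qquad d(d-1)\le\tfrac{28}3(d-2)+L(d-8)^+\quad(3\le d\le L\text{ an integer}).$$
The first is clear for $d\le8$, and for $d>8$ we have $d^2-8d=d(d-8)\le L(d-8)$. For the second with $d=3,4,5,6,7,8$, the left side is $6,12,20,30,42,56$, and $\frac{28}3(d-2)$ is $\frac{28}3,\frac{56}3,28,\frac{112}3,\frac{140}3,56$. For $d\ge9$, write $d(d-1)=7d+d(d-8)$. Here $d(d-8)\le L(d-8)$, and $7d\le\frac{28}3(d-2)$ is equivalent to $d\ge8$.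

Insert these into (2), use $2e_Z\le8\cdot2e_Z$, and apply (3), (4), (5). The terms $L(d-8)^+$ are nonzero exactly on $K$. So
$$F\le8\Bigl(\sum_{v\in S\setminus B}d(v)+2e_Z\Bigr)+\tfrac{28}3\sum_{v\in Y}(d(v)-2)+L\sum_{v\in K}(d(v)-8)\le\Bigl(48+\tfrac{56}3+2L\Bigr)n=\Bigl(2L+\tfrac{200}3\Bigr)n .$$

**Step 5: averaging over $T$.** This step produces the vertex. The average of $f$ over $T$ is
$$\frac F{|T|}\le\frac43\Bigl(2L+\frac{200}3\Bigr)=\frac43\Bigl(30\mu+\frac{260}3\Bigr)=40\mu+\frac{1040}9<40\mu+116 .$$
Since $f$ is integer valued, some $s\in T$ has $f(s)\le40\mu+115$. By Step 2 this $s$ has at most $\Delta+40\mu+115$ $G^2$-neighbors in $S$. As $S$ was arbitrary, $G^2$ is $(\Delta+40\mu+115)$-degenerate, and greedy coloring gives the bounds for $\chi(G^2)$ and for list coloring. With Section 4 this completes Theorem 2, and with Section 5 it proves Theorem 1(a). $\blacksquare$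

*Remark (a shorter version with a worse constant).* If one only wants $\Delta+O(\mu)$, inequality (5) can be skipped. From $d\le L$ and (3), $\sum_{S\setminus B}d^2+2e_Z\le6Ln$. Since $d\le3(d-2)$ for $d\ge3$, (4) gives $\sum_Yd(d-1)\le L\cdot3\cdot2n=6Ln$. So $F\le12Ln$, and some $s\in T$ has $f(s)\le16L=240\mu+160$. Inequality (5) replaces the coefficient $12$ of $L$ by $2$.

## 7. Caps, and 5-connected planar graphs that need $\Delta+2$ or $\Delta+3$ colors

To build 5-connected graphs and check them by hand, we need pieces that are hard to disconnect.

**Survivor principle.** Consider the square $C_m^2$ of a cycle and delete a set $X$. Two cyclically consecutive survivors are adjacent unless at least two consecutive vertices between them were deleted. If at most one gap between consecutive survivors contains two or more deleted vertices, the survivors still form a connected graph along the cycle. So if deleting $X$ disconnects $C_m^2$, there are two gaps with at least two deleted vertices each. Hence $|X|\ge4$, and if $|X|=4$, then $X$ consists of two disjoint pairs of consecutive vertices. Likewise, in the square of a path, deleting at most two vertices disconnects it only if the two deleted vertices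 are consecutive with survivors on both sides.

**Definition (cap).** A *cap* on a 5-cycle $Q=x_1\dots x_5$ has inner vertices $q_1,\dots,q_5$ and a center $o$, with $q_i\sim x_i,x_{i+1},q_{i-1},q_{i+1}$ (indices mod 5) and $o\sim q_1,\dots,q_5$. We regard $Q$ with its edges as part of the cap.

A cap can be drawn inside $Q$. In the cyclic order $x_1q_1x_2q_2\dots x_5q_5$, consecutive vertices are adjacent, and so are vertices two steps apart, $x_i\sim x_{i+1}$ and $q_i\sim q_{i+1}$. There are no other edges, so cap$\,-\,o$ is $C_{10}^2$.

**Example 4.** The icosahedron of Section 2 is a cap plus a vertex $o'$ adjacent to all $x_i$. It is 5-connected. Let $|X|\le4$. Each surviving vertex among $o,o'$ has a surviving neighbor, so if $C_{10}^2-X$ is connected we are done. Otherwise $X$ consists of two pairs of consecutive vertices of the 10-cycle. Then $o$ and $o'$ survive, $o$ joins all surviving $q_i$, and $o'$ joins all surviving $x_i$. The six survivors on the 10-cycle form two arcs, one of which has at least two vertices and so contains adjacent $q_i$ and $x_j$.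

**Lemma 2.** Let $X$ be a vertex set. (i) If $|X\cap\mathrm{cap}|\le3$, then $\mathrm{cap}-X$ is connected. (ii) If $|X\cap\mathrm{cap}|\le4$, every surviving vertex in $\{q_1,\dots,q_5,o\}$ is joined inside $\mathrm{cap}-X$ to a surviving vertex of $Q$.

*Proof.* Suppose first that $C_{10}^2-X$ is connected. It contains a vertex of $Q$, as at most four vertices are deleted. If $o$ survives, it has a surviving neighbor $q_i$ for the same reason. So $\mathrm{cap}-X$ is connected and both statements hold. By the survivor principle this case always occurs in (i).

In (ii), suppose $C_{10}^2-X$ is disconnected. Then the four deleted vertices are two pairs of consecutive vertices of the 10-cycle. So $o$ survives and joins all surviving $q_i$. The six survivors on the 10-cycle form two nonempty arcs, one of which has at least two vertices. That arc contains two consecutive vertices, which are some $q_i$ and some $x_j$, and these are adjacent. So all surviving inner vertices and $o$ are joined to $x_j$. $\square$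

### 7.1. Two caps on one 5-cycle: $\Delta=6$ and $\chi(G^2)\ge9$

Let $G$ consist of a 5-cycle $Q$ with one cap inside and one cap outside. It is planar with $5+6+6=17$ vertices. Vertices of $Q$ have degree $2+2+2=6$, and all others have degree $5$.

**Step 1: $G$ is 5-connected.** Let $|X|\le4$. If both caps minus $X$ are connected, they share a vertex of $Q\setminus X\ne\emptyset$, and $G-X$ is connected. Otherwise one cap minus $X$ is disconnected; call it the first. By Lemma 2(i) it contains four vertices of $X$, that is, all of $X$. If $X\subseteq Q$, then in the first cap all of $q_1,\dots,q_5,o$ survive and are connected, and the one surviving vertex of $Q$ is adjacent to some $q_i$. So the first cap minus $X$ would be connected, a contradiction. Hence some vertex of $X$ is an inner vertex or the center of the first cap, and the second cap contains at most three vertices of $X$. The second cap minus $X$ is then connected and contains $Q\setminus X$. By Lemma 2(ii) every surviving inner vertex or center of the first cap is joined to $Q\setminus X$. So $G-X$ is connected.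

**Step 2: nine colors are needed.** Distinct vertices of one color are at distance at least $3$, so their closed neighborhoods are disjoint. Each closed neighborhood has at least $6$ vertices and $3\cdot6>17$, so each color is used at most twice. Hence $\chi(G^2)\ge\lceil17/2\rceil=9=\Delta+3$. This proves Theorem 3(a). $\blacksquare$

### 7.2. Two wheels sharing a rim vertex: $\chi(G^2)\ge\Delta+2$ for every $\Delta\ge10$

We want a vertex $v$ of degree $\Delta$ and one further vertex $u$ within distance two of all of $N[v]$. Let $d\ge10$. Take

* a vertex $v$ adjacent to all vertices of a cycle $R=r_1r_2\dots r_d$;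
* a vertex $u$ adjacent to all vertices of a cycle $U=r_1\,p\,w_3\,w_4\dots w_{d-2}\,p'$;
* the edges $w_ir_i$ and $w_ir_{i+1}$ for $3\le i\le d-2$;
* caps on the 5-cycles $Q=(r_1,r_2,r_3,w_3,p)$ and $Q'=(r_1,r_d,r_{d-1},w_{d-2},p')$.

The reflection $r_i\leftrightarrow r_{d+2-i}$ for $2\le i\le d$, $w_i\leftrightarrow w_{d+1-i}$, $p\leftrightarrow p'$, fixing $r_1,u,v$ and exchanging the two caps, is a symmetry. It exchanges $w_ir_i$ with $w_jr_{j+1}$, where $j=d+1-i$.

**Step 1: planarity and degrees.** This step checks that the graph is planar with $\Delta=d$. Draw $v$ inside $R$ and $u$ on the other side, inside its own cycle $U$, with $R$ and $U$ meeting only in $r_1$. The region between $R$ and $U$ is a disc pinched at $r_1$. It is tiled by $Q$, the triangles $r_ir_{i+1}w_i$ ($3\le i\le d-2$), the triangles $w_ir_{i+1}w_{i+1}$ ($3\le i\le d-3$), and $Q'$. The caps are drawn inside $Q$ and $Q'$.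

We have $\deg v=d$ and $\deg u=d-1$. The neighbors of $r_1$ are $r_2,r_d,v,u,p,p'$ and two inner vertices in each cap, so $\deg r_1=10$. Among the rest, $w_3$ has neighbors $p,w_4,u,r_3,r_4$ and two in a cap, degree $7$. Next, $r_3$ has $r_2,r_4,v,w_3$ and two in a cap, degree $6$. Both $r_2$ (neighbors $r_1,r_3,v$ and two in a cap) and $p$ (neighbors $r_1,w_3,u$ and two in a cap) have degree $5$. The vertices symmetric to these behave likewise. Each $r_i$ with $4\le i\le d-2$ has neighbors $r_{i\pm1},v,w_{i-1},w_i$, and each $w_i$ with $4\le i\le d-3$ has neighbors $w_{i\pm1},u,r_i,r_{i+1}$. Inner vertices and centers of caps have degree $5$. Since $d\ge10$, $\Delta=d$.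

**Step 2: a clique of size $d+2$ in $G^2$.** It is $N[v]\cup\{u\}$. The set $N[v]$ is a clique in $G^2$. As for $u$: it is adjacent to $r_1$. It reaches $v,r_2,r_d$ through $r_1$, it reaches $r_i$ through $w_i$ for $3\le i\le d-2$, and it reaches $r_{d-1}$ through $w_{d-2}$. So $\chi(G^2)\ge\Delta+2$.

**Step 3: $G$ is 5-connected.** Let $|X|\le4$. We distinguish which of $u,v$ lie in $X$. Neither lies in a cap.

*Case 1: $u,v\notin X$.* The vertex $v$ joins all of $R\setminus X$, and $u$ joins all of $U\setminus X$. The $d-4\ge6$ edges $r_iw_i$ ($3\le i\le d-2$) are pairwise disjoint, so at least one survives and joins the two parts. By Lemma 2(ii) every surviving inner vertex or center of a cap is joined to a surviving vertex of $Q$ or $Q'$, and these lie in $R\cup U$.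

*Case 2: $v\in X$, $u\notin X$.* Let $K$ be the component of $G-X$ containing $u$; it contains $U\setminus X$. The cap on $Q$ meets $X$ in at most three vertices, so minus $X$ it is connected. If one of $r_1,p,w_3$ survives, it lies in $K$. Otherwise $X=\{v,r_1,p,w_3\}$, and the cap contains $r_3$, with $r_3\sim r_4\sim w_4\in K$. So in either case it lies in $K$. By symmetry the cap on $Q'$ minus $X$ also lies in $K$. Any other component is contained in $\{r_4,\dots,r_{d-2}\}$, hence equals $\{r_i,\dots,r_j\}$ for some $4\le i\le j\le d-2$. All its neighbors
$$v,\quad r_{i-1},\quad r_{j+1},\quad w_{i-1},\dots,w_j$$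
lie in $X$. There are $3+(j-i+2)\ge5$ of them, a contradiction.

*Case 3: $u\in X$, $v\notin X$.* Let $K$ be the component containing $v$; it contains $R\setminus X$. The cap on $Q$ minus $X$ is connected. If one of $r_1,r_2,r_3$ survives, it lies in $K$. Otherwise $X=\{u,r_1,r_2,r_3\}$, and the cap contains $w_3$ with $w_3\sim r_4\in K$. By symmetry the same holds for $Q'$. Any other component is contained in $\{w_4,\dots,w_{d-3}\}$, hence equals $\{w_i,\dots,w_j\}$ with $4\le i\le j\le d-3$. Its neighbors $u,w_{i-1},w_{j+1},r_i,\dots,r_{j+1}$ all lie in $X$, and there are $3+(j-i+2)\ge5$ of them, a contradiction.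

*Case 4: $u,v\in X$.* Let $X'=X\setminus\{u,v\}$, so $|X'|\le2$. Both caps minus $X'$ are connected by Lemma 2(i). All other vertices lie on the strip
$$r_3,w_3,r_4,w_4,\dots,w_{d-2},r_{d-1},$$
which induces the square of a path in this order. Its first two vertices lie in the cap on $Q$ and its last two in the cap on $Q'$.

* Let $r_1\notin X$. Then the two caps minus $X'$ are joined at $r_1$. If the strip minus $X'$ is connected, it contains a vertex of a cap, since at most two of its four end vertices are missing. If it is disconnected, then $X'$ is a pair of consecutive strip vertices with survivors on both sides, so $r_3$ and $r_{d-1}$ survive and lie in the two pieces. Each piece is thus attached to a cap. In both situations everything is connected.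
* Let $r_1\in X$. Then at most one strip vertex is deleted. The strip minus $X'$ is connected and meets both caps, since each contains two of the strip's end vertices. So everything is connected.

This proves Theorem 3(b). $\blacksquare$

## 8. From planarity to linear edge bounds: proof of Theorem 4

The proof in Section 6 used planarity only through edge bounds for subgraphs of $G$ and for graphs whose subdivision, with each edge subdivided at most once, lies in $G$. Theorem 4 assumes precisely such a bound. Let $G,c,\mu$ be as there, $L=\lceil\mu c^2+\mu c+3c\rceil$, $S$ nonempty, $n=|S|$, and $d,B,b,S_2,T$ as in Section 1 with this $L$. The hypothesis applies in particular to subgraphs of $G$, where no edge is subdivided.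

**Step 1: $n\le2|T|$.** This is the analogue of Step 1 in Section 6. If $b=0$, then $T=S$. Let $b\ge1$. Choose for each $s\in S_2$ two neighbors in $B$. The chosen pairs form a graph on $B$ whose 1-subdivision (every edge subdivided once) is a subgraph of $G$, so there are at most $cb$ pairs, each chosen at most $\mu$ times. Thus $|S_2|\le\mu cb$. Further $e(B,S_2)\le c(b+|S_2|)\le c(1+\mu c)b$ and $2e(G[B])\le2cb$. As before,
$$(L+1)b\le\sum_{v\in B}d(v)\le|T|+e(B,S_2)+2e(G[B])\le|T|+(3c+\mu c^2)b,$$
so $|T|\ge(L+1-3c-\mu c^2)b\ge(1+\mu c)b$, and $n\le|T|+|S_2|+b\le|T|+(1+\mu c)b\le2|T|$.

**Step 2: counting pairs joined without heavy vertices.** Let $N$ be the number of unordered pairs in $S$ that are adjacent or have a common neighbor outside $B$. This step bounds $N$ by a multiple of $n$.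

* Adjacent pairs: at most $e(G[S])\le cn$.
* Pairs with a common neighbor in $S\setminus B$: there $d(v)\le L$, so they number at most
$$\sum_{v\in S\setminus B}\frac{d(v)^2}2\le\frac L2\sum_{v\in S}d(v)=\frac L2\cdot2e(G[S])\le cLn .$$
* Pairs with a common neighbor outside $S\cup B$: process these vertices $v$ one by one, starting with the edgeless graph $H$ on $S$. If $N(v)\cap S$ contains two vertices non-adjacent in the current $H$, add one such pair to $H$ as an edge and call $v$ *used*. Each edge of the final $H$ has its own used vertex outside $S$, so the 1-subdivision of $H$ is a subgraph of $G$ and $e(H)\le cn$. Hence at most $cn$ vertices are used, and each gives at most $L^2/2$ pairs. If $v$ is unused, all pairs in $N(v)\cap S$ were already edges of $H$, so all unused vertices together give at most $e(H)\le cn$ pairs.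

In total $N\le cn\left(2+L+\frac{L^2}2\right)$. The last item takes over the roles of both $Y$ and $Z$: where many vertices repeat the same few pairs, it counts the pairs once.

**Step 3: averaging over $T$.** Let $s\in T$. A $G^2$-neighbor $s'\in S$ of $s$ that does not form a pair counted by $N$ with $s$ has a common neighbor with $s$ in $B$. This must be the unique neighbor $w$ of $s$ in $B$. So $s'\in(N[w]\cap S)\setminus\{s\}$, a set of at most $\Delta$ vertices. The average over $s\in T$ of the number of counted pairs containing $s$ is at most
$$\frac{2N}{|T|}\le\frac{4N}n\le4c\Bigl(2+L+\frac{L^2}2\Bigr)=2c(L^2+2L+4).$$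
So some $s\in T$ has at most $\Delta+2c(L^2+2L+4)$ $G^2$-neighbors in $S$. As $S$ was arbitrary, the degeneracy claim follows.

**Step 4: minor-closed classes.** This step verifies the hypotheses for the last sentence of the theorem. If $G$ has no subgraph $K_{2,t}$, then all codegrees are at most $t-1$, and we take $\mu=\max(1,t-1)$. If a subdivision of $H$ is a subgraph of $G$, then $H$ is a minor of $G$, hence belongs to the same minor-closed class. By Mader (*Math. Ann.* 174 (1967)), for every proper minor-closed class there is a constant $c$, which we may take to be at least $1$, with $e(H)\le c|V(H)|$ for all $H$ in the class. So $c$, $\mu$ and $L$ depend only on the class and on $t$, and greedy coloring gives $\chi(G^2)\le\Delta+O(1)$. $\blacksquare$
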